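# Twisted sums of asymptotic $\ell_1$ spaces with $c_0$ or $\ell_p$: lifting a subsequence of the basis

## 1. The lifting theorem and the spaces $AD$, $c_0$, $\ell_p$

Scalars are real or complex. For finitely supported vectors with respect to a basis, $u<v$ means $\max\operatorname{supp}u<\min\operatorname{supp}v$; similarly for finite sets of integers. Zero vectors and empty sets are allowed in successive families.

**Theorem A.** Let $W$ be a Banach space with an *asymptotic $\ell_1$* basis: a Schauder basis $(w_m)$ for which there are $c\in(0,1]$ and integers $N(n)$ such that, for every $n$,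
$$\Big\|\sum_{k=1}^n b_k\Big\|\ge c\sum_{k=1}^n\|b_k\|\quad\text{for all finitely supported } b_1<\dots<b_n \text{ (possibly } 0)\text{ supported in }\{m>N(n)\}. \tag{1}$$
Let $0\to W\to X\xrightarrow{q}Z\to0$ be an exact sequence of Banach spaces, and let $(e_i)$ be a normalized basic sequence in $Z$ such that $\varphi(M)/M\to0$, where
$$\varphi(M)=\sup\Big\{\|v_1+\dots+v_M\|:\ v_1<\dots<v_M\text{ finitely supported blocks of }(e_i)\text{ (possibly }0),\ \|v_s\|\le1\Big\}. \tag{2}$$
Then there are an infinite $L\subset\mathbb N$ and a bounded linear $T:[e_i]_{i\in L}\to X$ with $qT=\mathrm{id}$. In particular, $X$ is not hereditarily indecomposable.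

Quantitatively: identify $W$ with its image in $X$, with the norm of $X$. If its basis has basis constant $B$ and satisfies (1) with constant $c$, and if every $z\in Z$ has a lift of norm $\le\lambda\|z\|$, then for each $\delta>0$ one can get $\|T\|\le\lambda(1+B)(1+\frac1c)+\delta$.

Let $AD$ be the hereditarily indecomposable asymptotic $\ell_1$ space constructed by S. A. Argyros and I. Deliyanni in "Examples of asymptotic $\ell_1$ Banach spaces" (Trans. Amer. Math. Soc. 349 (1997)).

**Corollary.** Let $Y\in\{c_0\}\cup\{\ell_p:1<p<\infty\}$ and let $0\to AD\to X\to Y\to0$ be exact, trivial or not. Then $X$ contains a complemented subspace isomorphic to $Y$ that has a complement containing $AD$. So $X$ is decomposable, and in particular it is not hereditarily indecomposable. Hence no nontrivial twisted sum of $AD$ and such a $Y$ is hereditarily indecomposable.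

The corollary answers a question left open in "Colocality And Twisted Sums Of Banach Spaces" (https://core.ac.uk/download/213001696.pdf): can a nontrivial twisted sum of $AD$ and one of these $Y$ be hereditarily indecomposable?

## 2. Twisted sums, HI spaces, asymptotic $\ell_1$ bases and the function $\varphi$

**Twisted sums.** A sequence $0\to W\xrightarrow{i}X\xrightarrow{q}Z\to0$ of Banach spaces and bounded operators is *exact* if the kernel of each arrow is the image of the preceding one. Then $i(W)=\ker q$ is a closed copy of $W$ and $X/i(W)$ is isomorphic to $Z$. One calls $X$ a *twisted sum* of $W$ and $Z$. It is *trivial* if $i(W)$ is complemented in $X$, and *nontrivial* otherwise. We regard $W$ as a subspace of $X$.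

The sequence is trivial exactly when some bounded $T:Z\to X$ satisfies $qT=\mathrm{id}_Z$. Given $T$, the operator $Tq$ is a projection with kernel $W$. Conversely, if $X=W\oplus V$, then $q|_V$ is a bijection onto $Z$, hence an isomorphism, and we take $T=(q|_V)^{-1}$. So in a nontrivial twisted sum the quotient map has no bounded linear right inverse. Theorem A says that it nevertheless has one on the span of a subsequence of $(e_i)$.

**Hereditarily indecomposable spaces.** A Banach space is *hereditarily indecomposable* (HI) if no closed infinite-dimensional subspace of it is a topological direct sum of two closed infinite-dimensional subspaces. For instance $\ell_2$ is not HI: split the coordinates into even and odd ones. If $W$ and $Z$ are infinite-dimensional and $X$ is HI, then the twisted sum is nontrivial. Two known facts make the converse question natural. For each $Y\in\{c_0\}\cup\{\ell_p:1<p<\infty\}$ there is a nontrivial twisted sum of $AD$ and $Y$. Also, Argyros and Felouzis showed that each such $Y$ is isomorphic to a quotient of some HI space.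

**Asymptotic $\ell_1$ bases.** Condition (1) says that $n$ successive blocks add up as in $\ell_1$, up to the constant $c$, provided they start far enough out; how far depends on $n$, while $c$ does not.

* The unit vector basis of $\ell_1$ satisfies (1) with $c=1$ and $N(n)=0$.
* The norm of Tsirelson's space, in its usual form, satisfies $\|x\|\ge\frac12\sum_{k\le n}\|E_kx\|$ whenever $E_1<\dots<E_n$ are finite sets with $n\le\min E_1$. Taking $E_k=\operatorname{supp}b_k$ for the nonzero blocks gives (1) with $c=\frac12$ and $N(n)=n$.
* The unit vector basis of $\ell_2$ fails (1): $n$ unit vectors have a sum of norm $\sqrt n$, however far out they are.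

If (1) is known for nonzero blocks only, replace $N(n)$ by $\max_{k\le n}N(k)$. The only property of $AD$ that we use is that its natural basis is asymptotic $\ell_1$, which is what Argyros and Deliyanni prove. Condition (1) survives an equivalent renorming, with another $c$; so we may give $W$ the norm of $X$.

**The function $\varphi$.** Always $1\le\varphi(M)\le M$. For the unit vector basis of $\ell_p$, $M$ successive blocks in the unit ball have a sum of norm at most $M^{1/p}$, with equality for unit vectors, so $\varphi(M)=M^{1/p}$. For $c_0$, $\varphi(M)=1$. For $\ell_1$, $\varphi(M)=M$. So the hypothesis $\varphi(M)/M\to0$ holds for $c_0$ and $\ell_p$, $p>1$: in $Z$, averages of blocks are small, while in $W$ they are large.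

**Why the operator $T$ shows that $X$ is not HI.** Put $E=T([e_i]_{i\in L})$. It is closed, since $\|Tz\|\ge\|q\|^{-1}\|z\|$. For $e\in E$ and $w\in W$ we have $e=T(qe)$ and $q(e+w)=qe$, hence
$$\|e+w\|\ge\|q\|^{-1}\|qe\|\ge\|q\|^{-1}\|T\|^{-1}\|e\|.$$
So $E\cap W=\{0\}$ and the projection $e+w\mapsto e$ is bounded. Therefore $E+W$ is a closed topological direct sum of two infinite-dimensional closed subspaces.

**Proof of the Corollary from Theorem A.** Let $(e_i)$ be the unit vector basis of $Y$, and take $L$ and $T$ from Theorem A. Let $R:Y\to[e_i]_{i\in L}$ be the coordinate projection and $Q=TRq$. Since $qT=\mathrm{id}$ on $[e_i]_{i\in L}$ and $R$ is a projection,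
$$Q^2=TR(qT)Rq=TRRq=TRq=Q.$$
The range of $Q$ is $T([e_i]_{i\in L})$, isomorphic to $[e_i]_{i\in L}\cong Y$, and $\ker Q\supset\ker q=AD$. So $X=Q(X)\oplus\ker Q$ with both summands infinite-dimensional. $\square$

**Neither hypothesis can be dropped.** *The condition on $Z$.* Let $W$ be the closed span of the even-indexed basis vectors of $AD$; this subsequence is an asymptotic $\ell_1$ basis of $W$. In $0\to W\to AD\to AD/W\to0$ the outer spaces are infinite-dimensional and the middle space is HI. If the quotient map were an isomorphism on a closed infinite-dimensional subspace $E$, then $E+W$ would be a closed direct sum by the computation above. So it is an isomorphism on no infinite-dimensional subspace. *The condition on $W$.* By the theorem of Argyros and Felouzis, each $Y\in\{c_0\}\cup\{\ell_p:1<p<\infty\}$ is a quotient of an HI space. By Theorem A the kernel of such a quotient map never has an asymptotic $\ell_1$ basis.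

## 3. Lifting the basis vectors one by one, and why it fails

By the open mapping theorem each $e_i$ has a lift $x_i\in X$ with $\|x_i\|\le\lambda$. The sensible first attempt is to put $Te_i=x_i$ on a suitable subsequence. For $Z=\ell_1$ this works at once, since $\|\sum a_ix_i\|\le\lambda\sum|a_i|$. For $\ell_p$ with $p>1$ it can fail badly, even in a direct sum.

**Example 1.** Let $X=\ell_1\oplus\ell_p$ with norm $\|(w,z)\|=\|w\|+\|z\|$, $q(w,z)=z$, $1<p<\infty$, and $x_i=(w_i,e_i)$, where $(w_i)$ is the unit vector basis of $\ell_1$. Then
$$\Big\|\sum_{i\in F}a_ix_i\Big\|=\sum_{i\in F}|a_i|+\Big(\sum_{i\in F}|a_i|^p\Big)^{1/p}$$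
for every finite $F$. No infinite $L$ makes $e_i\mapsto x_i$ bounded.

The lifts must be corrected by vectors of $W$; here the right correction is $-w_i$. In a general $X$ there is no visible "$W$-component" of $x_i$. Subtracting a limit does not help: in Example 1, $w_i\to0$ coordinatewise. What does show the defect is an average: $\frac1M\sum_{l\le M}e_{i_l}$ has norm at most $\varphi(M)/M$, while $\frac1M\sum_{l\le M}x_{i_l}$ has norm at least $1$. Section 6 produces lifts whose averages are small.

Even then, averages say nothing directly about $\sum a_ix_i$ with arbitrary coefficients. Suppose we argue by contradiction. Call a finite set $t$ bad if some combination $\sum_{i\in t}a_ie_i$ of norm $1$ has $\|\sum_{i\in t}a_ix_i\|$ large, and take successive bad sets $t_1<\dots<t_M$. The corresponding combinations in $Z$ sum to a vector of norm $\le\varphi(M)$, which is small compared with $M$. We would like to say that the sum in $X$ is also small compared with $M$, because then the large differences from short lifts, which are in $W$, would contradict (1). But a bound in $X$ in terms of the norm in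 $Z$ is what fails on bad sets, and $t_1\cup\dots\cup t_M$ is bad. The argument is circular at this point.

The way out is to build the bad sets simultaneously, interleaved, in a number $n$ of rounds fixed in advance, so that all the indices chosen in one round (by all $M$ bad sets together) form a good set. An ordinal rank makes this possible when the rank is infinite. When it is finite, the small averages replace it.

## 4. Generic tuples and iterated limits along an ultrafilter

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. We write $\forall^{\mathcal U}i$ for "for all $i$ in some set of $\mathcal U$". Tuples of indices are always increasing and are identified with finite sets; this costs nothing since $\{i>k\}\in\mathcal U$ for all $k$. A property $P(i_1,\dots,i_n)$ is *generic* if $\forall^{\mathcal U}i_1\cdots\forall^{\mathcal U}i_n\,P(i_1,\dots,i_n)$. For example, "$i_2>2^{i_1}$" is generic. The *iterated limit* of a bounded scalar function $F$ of $n$ indices is $\mathcal U\text{-}\lim_{i_1}\cdots\mathcal U\text{-}\lim_{i_n}F$. Four rules are used.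

**(U1)** A finite conjunction of generic properties is generic, because $\mathcal U$ is closed under finite intersections. Iterated limits are additive, and if $F\le G$ generically, then the iterated limits satisfy the same inequality.

**(U2)** If $F$ has iterated limit $a$ and $\eta>0$, then generically $|F-a|<\eta$. Let $F_k(i_1,\dots,i_k)$ be the iterated limit over $i_{k+1},\dots,i_n$, so $F_0=a$ and $F_n=F$. Since $F_{k-1}=\mathcal U\text{-}\lim_{i_k}F_k$, for all $(i_1,\dots,i_{k-1})$ we have $\forall^{\mathcal U}i_k$: $|F_k-F_{k-1}|<\eta/n$. By (U1) these $n$ inequalities hold together generically; add them.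

**(U3)** Variables that do not occur may be dropped, since $\mathcal U$-limits of constants are trivial. So if $P$ is a generic property of $m$-tuples and $k_1<\dots<k_m\le n$, then $P(i_{k_1},\dots,i_{k_m})$ is a generic property of $n$-tuples; likewise for iterated limits.

**(U4)** $P$ is generic if and only if there are sets $S_k(i_1,\dots,i_{k-1})\in\mathcal U$ such that $P$ holds whenever $i_k\in S_k(i_1,\dots,i_{k-1})$ for $k=1,\dots,n$. For "only if", let $P_k(i_1,\dots,i_k)$ be the statement $\forall^{\mathcal U}i_{k+1}\cdots\forall^{\mathcal U}i_n\,P$. Then $P_0$ holds, and if $P_{k-1}(i_1,\dots,i_{k-1})$ holds, then $P_k(i_1,\dots,i_{k-1},i)$ holds for $\mathcal U$-almost all $i$. Let $S_k$ be the set of these $i$, and $S_k=\mathbb N$ if $P_{k-1}$ fails. Then choices in the $S_k$ keep $P_0,P_1,\dots,P_n=P$ true. The "if" part is backward induction on $k$.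

By (U4), when indices are chosen one after another, we can impose finitely many generic properties simultaneously, also for interleaved subtuples by (U3), together with any other restrictions to sets of $\mathcal U$: intersect the sets at each step.

## 5. Limits in $W$, trees of lifts, and large sums

**Standing setting.** Replacing $X$ by $q^{-1}([e_i])$ we may assume $Z=[e_i]$; lifts of vectors of $[e_i]$ lie in this subspace, so $\lambda$ does not change. Let $B,D\ge1$ be the basis constants of $(w_m)$ and $(e_i)$, $P_m$ the basis projections of $W$, $P_0=0$, and $w_m^*\in W^*$ the coordinate functionals. By Hahn–Banach fix extensions $f_m\in X^*$ of $w_m^*$. Interval projections in $Z$ have norm $\le2D$. Put $\varphi_M=\varphi(M)/M\in(0,1]$; by hypothesis $\varphi_M\to0$.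

**Step 1: $(e_i)$ is weakly null.** *This makes basis vectors disappear in weak\* limits.* Suppose $f\in Z^*$ and $|f(e_i)|\ge\theta>0$ for infinitely many $i$. Choose $M$ of these, $i_1<\dots<i_M$, and unimodular $\theta_s$ with $\theta_sf(e_{i_s})=|f(e_{i_s})|$. Then $M\theta\le f(\sum_s\theta_se_{i_s})\le\|f\|\varphi(M)$ for every $M$, contradicting $\varphi_M\to0$.

**Step 2: bringing bidual elements back to $W$.** *Weak\* limits of vectors of $W$ lie in $W^{**}$; the next lemma replaces them by vectors of $W$ with the same coordinates.*

**Lemma 1.** For $F\in W^{**}$ the series $\pi F=\sum_mF(w_m^*)w_m$ converges in $W$, $\|\pi F\|\le B\|F\|$, $w_m^*(\pi F)=F(w_m^*)$, and $\pi|_W=\mathrm{id}$.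

*Proof.* Let $s_n=P_n^{**}F=\sum_{m\le n}F(w_m^*)w_m$, so $\|s_n\|\le B\|F\|$. Suppose $(s_n)$ is not Cauchy. Then there are $\theta>0$ and $p_1<q_1\le p_2<q_2\le\cdots$ with $\|s_{q_k}-s_{p_k}\|\ge\theta$. Put $b_k=s_{p_{k+1}}-s_{p_k}$. Since $P_{q_k}b_k=s_{q_k}-s_{p_k}$, we get $\|b_k\|\ge\theta/B$. For any $n$ choose $k_0$ with $p_{k_0}\ge N(n)$. By (1),
$$2B\|F\|\ge\|s_{p_{k_0+n}}-s_{p_{k_0}}\|=\Big\|\sum_{k=k_0}^{k_0+n-1}b_k\Big\|\ge cn\theta/B,$$
which is impossible for large $n$. So the series converges. The bound on $\|\pi F\|$ follows from that on $\|s_n\|$, and the other two statements are clear. $\square$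

The adjoint of the inclusion identifies $W^{**}$ isometrically with $W^{\perp\perp}\subset X^{**}$. Since $q$ is onto, $q^*(Z^*)=W^\perp$, hence $\ker q^{**}=W^{\perp\perp}$. For $F\in W^{\perp\perp}$ we have $F(w_m^*)=F(f_m)$, because $f_m$ extends $w_m^*$.

**Step 3: null functions and admissible lifts.** *We normalize the lifts so that their $W$-coordinates, as measured by the $f_m$, tend to $0$.* A $W$-valued function $d$ defined on a set of $\mathcal U$ is *null* if $\mathcal U\text{-}\lim_iw_m^*(d(i))=0$ for all $m$; then $\mathcal U\text{-}\lim_i\|P_md(i)\|=0$ for all $m$. For example $d(i)=w_i$ is null. A bounded sequence $(x_i)\subset X$ is *admissible* if $qx_i=e_i$ for all $i$ and $\mathcal U\text{-}\lim_if_m(x_i)=0$ for all $m$.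

Admissible sequences exist. Take lifts $x_i^0$ of $e_i$ with $\|x_i^0\|\le\lambda$, and let $G\in X^{**}$ be the weak\* limit of $(x_i^0)$ along $\mathcal U$. Then $q^{**}G$ is the weak\* limit of $(e_i)$, which is $0$ by Step 1. So $G\in W^{\perp\perp}$, and $f_m(\pi G)=w_m^*(\pi G)=G(f_m)=\mathcal U\text{-}\lim_if_m(x_i^0)$. Hence $x_i=x_i^0-\pi G$ is admissible. If $(x_i)$ is admissible and $(y_i)\subset W$ is bounded and null, then $(x_i+y_i)$ is admissible. The sequence in Example 1 is admissible (with $f_m(w,z)=w_m^*(w)$), so admissibility alone is not enough.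

**Step 4: trees of lifts.** *We shall have short lifts $g(t)$ attached to many finite sets $t$, and we want to decompose the vector $g(t)-\sum a_ix_i\in W$ into increments, one for each index of $t$, each increment being null in its index.*

**Definition.** A *tree* $\mathcal T$ is a family of finite subsets of $\mathbb N$ that contains $\emptyset$ and is closed under initial segments, such that no infinite $L\subset\mathbb N$ has all its finite initial segments in $\mathcal T$. Moreover each $t\in\mathcal T$ is either *terminal* (no $t^\frown i:=t\cup\{i\}$ with $i>\max t$ is in $\mathcal T$) or satisfies $\{i>\max t:t^\frown i\in\mathcal T\}\in\mathcal U$.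

Here $\max\emptyset=0$. An example is $\{t:|t|\le M\}$, whose terminal elements are the sets with $M$ elements. Since there is no infinite increasing path, functions on $\mathcal T$ can be defined by recursion from the terminal elements.

**Lemma 2.** Let $(x_i)$ be admissible and $\mathcal T$ a tree. For each terminal $t$ let $a^t=(a_i^t)_{i\in t}$ be scalars, bounded uniformly in $t$ and $i$, and let $g(t)\in X$ satisfy $qg(t)=\sum_{i\in t}a_i^te_i$ and $\|g(t)\|\le R$. Put $a(t)=a^t$ for terminal $t$ and, recursively, $a(t)=\mathcal U\text{-}\lim_ia(t^\frown i)|_t$ for nonterminal $t$; let $z(t)=\sum_{j\in t}a(t)_jx_j$. Then there is $\beta:\mathcal T\to W$ such that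

* $\beta(t)=g(t)-z(t)$ for terminal $t$;
* for each nonterminal $t$ the function $i\mapsto\beta(t^\frown i)-\beta(t)$ is null;
* $\|\beta(\emptyset)\|\le BR$ and $\|\beta(t)\|\le B(R+\|z(t)\|)$.

*Proof.* Put $G(t)=g(t)$ for terminal $t$, and for nonterminal $t$ let $G(t)\in X^{**}$ be the weak\* limit of $G(t^\frown i)$ along $\mathcal U$. Then $\|G(t)\|\le R$. We claim $q^{**}G(t)=\sum_{j\in t}a(t)_je_j$. This holds for terminal $t$. If it holds for all $t^\frown i$, then, since $q^{**}$ is weak\* continuous, $q^{**}G(t)$ is the weak\* limit of $\sum_{j\in t}a(t^\frown i)_je_j+a(t^\frown i)_ie_i$. The first part tends to $\sum_{j\in t}a(t)_je_j$, and the second tends weakly to $0$ because the coefficients are bounded and $(e_i)$ is weakly null.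

Hence $G(t)-z(t)\in\ker q^{**}=W^{\perp\perp}$, and we may put $\beta(t)=\pi(G(t)-z(t))$. For terminal $t$ this is $g(t)-z(t)$, since $\pi|_W=\mathrm{id}$. The norm bounds follow from Lemma 1 and $z(\emptyset)=0$. Finally $w_m^*(\beta(t))=\langle G(t)-z(t),f_m\rangle$, and along $\mathcal U$ we have $\langle G(t^\frown i),f_m\rangle\to\langle G(t),f_m\rangle$ and
$$f_m\big(z(t^\frown i)-z(t)\big)=\sum_{j\in t}\big(a(t^\frown i)_j-a(t)_j\big)f_m(x_j)+a(t^\frown i)_if_m(x_i)\to0.$$
So $w_m^*(\beta(t^\frown i)-\beta(t))\to0$. $\square$

**Step 5: null increments add up as in $\ell_1$.** *This is how (1) enters from now on. The number of increments need not be bounded in advance, only the number of groups into which we collect them.*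

**Lemma 3.** Let $n\in\mathbb N$ and $\varepsilon>0$. Consider a process with finitely many steps (their number may depend on the choices made). At step $k$ the history determines a null function $d_k$, then an index $i_k$ is chosen, and $\Delta_k=d_k(i_k)$. Suppose the steps are grouped into at most $n$ runs of consecutive steps, $n$ being known beforehand. By restricting each $i_k$ to a set of $\mathcal U$ depending on the history one can guarantee
$$\Big\|\sum_k\Delta_k\Big\|\ge c\sum_{\text{runs }\mathcal R}\Big\|\sum_{k\in\mathcal R}\Delta_k\Big\|-\varepsilon. \tag{3}$$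

*Proof.* Let $m_0=N(n)$ and $\eta_k=\varepsilon2^{-k-2}$ for $k\ge1$. At step $k$ restrict to those $i$ with $\|P_{m_{k-1}}d_k(i)\|<\eta_k$; they form a set of $\mathcal U$ because $d_k$ is null. After $i_k$ is chosen, let $m_k>m_{k-1}$ be least with $\|(I-P_{m_k})\Delta_k\|<\eta_k$. Put $\Delta_k'=(P_{m_k}-P_{m_{k-1}})\Delta_k$; then $\|\Delta_k-\Delta_k'\|<2\eta_k$. The vector $\Delta_k'$ is supported in $(m_{k-1},m_k]$, so the sums of the $\Delta_k'$ over the runs are at most $n$ successive blocks supported beyond $N(n)$. By (1), inequality (3) with $\varepsilon=0$ holds for the $\Delta_k'$. Passing to the $\Delta_k$ changes the left side by at most $\sum_k2\eta_k$ and the sum on the right by at most the same amount. The total error is at most $(1+c)\sum_k2\eta_k\le(1+c)\varepsilon/2\le\varepsilon$. $\square$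

When the number of steps is fixed, (3) is a generic property of the tuple $(i_1,i_2,\dots)$, by (U4).

## 6. Correcting the lifts until their averages are small

For a bounded sequence $y=(y_i)$ in $X$ let
$$A_M(y)=\mathcal U\text{-}\lim_{i_1}\cdots\mathcal U\text{-}\lim_{i_M}\Big\|\frac1M\sum_{l\le M}y_{i_l}\Big\|.$$
In Example 1, $A_M(x)=1+M^{1/p-1}$. We want an admissible sequence for which $A_M$ becomes small.

**Step 1: three properties of $A_M$.** *They allow us to compare different $M$ and to turn small averages of null sequences into small norms.*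

* (a) $A_M$ is subadditive, and $A_M(y)\le\mathcal U\text{-}\lim_i\|y_i\|$. Both follow from the triangle inequality, (U1) and (U3).
* (b) $A_{MQ}(y)\le A_M(y)$. Split the $MQ$ variables into $Q$ consecutive groups of $M$. The norm of the whole average is at most the mean of the norms of the group averages, and each of these has iterated limit $A_M(y)$ by (U3).
* (c) If $(y_i)\subset W$ is bounded and null, then $\mathcal U\text{-}\lim_i\|y_i\|\le c^{-1}A_M(y)$ for all $M$. By Lemma 3 with $M$ one-step runs and $d_k(i)=y_i/M$, generically $\|\frac1M\sum_ly_{i_l}\|\ge\frac cM\sum_l\|y_{i_l}\|-\varepsilon$. Take iterated limits and let $\varepsilon\to0$.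

Fix an admissible sequence $(x_i)$.

**Step 2: a correction for one value of $M$.** *Lemma 2 easily gives corrections that make averages small, but the correction of $x_{i_l}$ depends on the earlier indices $i_1,\dots,i_{l-1}$. We have to remove this dependence.*

**Claim 1.** There is a constant $C_2$ such that for each $M$ there is a bounded null sequence $u^M=(u_i^M)_i\subset W$ with $A_M(x+u^M)\le C_2\varphi_M$.

*Proof.* Let $\mathcal T=\{t:|t|\le M\}$, $a_i^t=1/M$ for $|t|=M$, and let $g(t)$ be a lift of $\frac1M\sum_{i\in t}e_i$ with $\|g(t)\|\le\lambda\varphi_M$. Take $\beta$ from Lemma 2. Here all $a(t)_j$ equal $1/M$, so $\|z(t)\|\le\sup_i\|x_i\|$, $\beta$ is bounded, and $\|\beta(\emptyset)\|\le B\lambda\varphi_M$. For $|t|<M$ and $i>\max t$ put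
$$u(t;i)=M\big(\beta(t^\frown i)-\beta(t)\big),$$
which is bounded, and null in $i$. For $t=\{i_1<\dots<i_M\}$, telescoping gives
$$\frac1M\sum_{l=1}^M\big(x_{i_l}+u(\{i_1,\dots,i_{l-1}\};i_l)\big)=z(t)+\beta(t)-\beta(\emptyset)=g(t)-\beta(\emptyset), \tag{4}$$
of norm $\le(1+B)\lambda\varphi_M$. These are the history-dependent corrections.

*The grid.* Arrange indices in an $M\times M$ grid and compare two ways of correcting the same vector $x_{i_{j,l}}$: with the history given by its row, or with the history given by its column. Choose $i_{j,l}$ ($1\le j,l\le M$), increasing in the lexicographic order of $(j,l)$, that is, row by row. At step $(j,l)$ consider the null function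
$$i\mapsto\tfrac1M\big[u(\{i_{j,1},\dots,i_{j,l-1}\};i)-u(\{i_{1,l},\dots,i_{j-1,l}\};i)\big],$$
and let $\Delta_{j,l}$ be its value at $i_{j,l}$. For $M=2$ the four values are $\Delta_{1,1}=0$,
$$\begin{aligned}\Delta_{1,2}&=\tfrac12[u(\{i_{1,1}\};i_{1,2})-u(\emptyset;i_{1,2})],\\ \Delta_{2,1}&=\tfrac12[u(\emptyset;i_{2,1})-u(\{i_{1,1}\};i_{2,1})],\\ \Delta_{2,2}&=\tfrac12[u(\{i_{2,1}\};i_{2,2})-u(\{i_{1,2}\};i_{2,2})].\end{aligned}$$
In general, with $\mathrm{row}_j=\{i_{j,1},\dots,i_{j,M}\}$ and $\mathrm{col}_l=\{i_{1,l},\dots,i_{M,l}\}$, telescoping along rows and columns gives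
$$\sum_{j,l}\Delta_{j,l}=\sum_j\big(\beta(\mathrm{row}_j)-\beta(\emptyset)\big)-\sum_l\big(\beta(\mathrm{col}_l)-\beta(\emptyset)\big)=\sum_jg(\mathrm{row}_j)-\sum_lg(\mathrm{col}_l).$$
The terms $\beta(\emptyset)$ cancel, and so do the vectors $z$, since $\sum_jz(\mathrm{row}_j)=\frac1M\sum_{j,l}x_{i_{j,l}}=\sum_lz(\mathrm{col}_l)$. The norm of the sum is therefore at most $2M\lambda\varphi_M$. By Lemma 3 with $M^2$ one-step runs and $\varepsilon=\lambda M\varphi_M$, generically
$$\sum_{j,l}\|\Delta_{j,l}\|\le3c^{-1}\lambda M\varphi_M. \tag{5}$$

*Iterated limits.* The vector $\Delta_{j,l}$ depends only on the column predecessors $i_{1,l},\dots,i_{j-1,l}$, the row predecessors $i_{j,1},\dots,i_{j,l-1}$ and $i_{j,l}$, and these are chosen in this order. Take iterated limits in (5), drop the other variables by (U3), and divide by $M$. With $C_1=3\lambda/c$,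
$$\frac1{M^2}\sum_{j,l}h(j,l)\le C_1\varphi_M,\qquad h(j,l)=\mathcal U\text{-}\lim_{p'}\ \mathcal U\text{-}\lim_p\ \mathcal U\text{-}\lim_i\|u(p;i)-u(p';i)\|,$$
where $|p'|=j-1$, $|p|=l-1$, and the limits over $p',p$ are iterated limits over their elements in increasing order.

*Fixing one history.* Choose $j$ with $\frac1M\sum_lh(j,l)\le C_1\varphi_M$. The left side is the iterated limit, over $p'$, of the mean over $l$ of the inner limits. By (U2), since $\varphi_M>0$, there is a fixed $p^*$ with $|p^*|=j-1$ and
$$\frac1M\sum_{l=1}^M\mathcal U\text{-}\lim_p\ \mathcal U\text{-}\lim_i\|u(p;i)-u(p^*;i)\|\le2C_1\varphi_M\qquad(|p|=l-1\text{ in the }l\text{-th term}). \tag{6}$$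
Let $u_i^M=u(p^*;i)$ for $i>\max p^*$ and $u_i^M=0$ otherwise. This sequence is bounded and null. Replacing each $u(\{i_1,\dots,i_{l-1}\};i_l)$ in (4) by $u_{i_l}^M$ changes the left side, for $i_1>\max p^*$, by at most $\frac1M\sum_l\|u(\{i_1,\dots,i_{l-1}\};i_l)-u(p^*;i_l)\|$, whose iterated limit is $\le2C_1\varphi_M$ by (6) and (U3). So $A_M(x+u^M)\le C_2\varphi_M$ with $C_2=(1+B)\lambda+2C_1$. $\square$

**Step 3: one correction for infinitely many $M$.** *The corrections $u^M$ for different $M$ are close to each other by (c), so they can be glued.*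

**Claim 2.** There are an admissible sequence $(x_i')$ and $M_k\to\infty$ with $A_{M_k}(x')\to0$.

*Proof.* Let $M_k$ be increasing powers of $2$ with $\sum_k\varphi_{M_k}<\infty$. Apply (c) to $u^{M_{k+1}}-u^{M_k}=(x+u^{M_{k+1}})-(x+u^{M_k})$, then (a), then (b) with $M_k\mid M_{k+1}$, then Claim 1:
$$\mathcal U\text{-}\lim_i\|u_i^{M_{k+1}}-u_i^{M_k}\|\le c^{-1}\big[A_{M_{k+1}}(x+u^{M_{k+1}})+A_{M_{k+1}}(x+u^{M_k})\big]\le c^{-1}C_2(\varphi_{M_{k+1}}+\varphi_{M_k}).$$
Let $\varepsilon_k>0$ be twice the right side, and $\bar\varepsilon_k=\sum_{j\ge k}\varepsilon_j$, so $\bar\varepsilon_k\to0$. Put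
$$I_k=\{i>k:\ \|u_i^{M_{j+1}}-u_i^{M_j}\|\le\varepsilon_j\text{ for }j\le k\}\in\mathcal U.$$
These sets decrease and $\bigcap_kI_k=\emptyset$. Let $u_i=u_i^{M_k}$ for $i\in I_k\setminus I_{k+1}$, and $u_i=0$ for $i\notin I_1$. If $i\in I_k$, then $i\in I_{k'}\setminus I_{k'+1}$ for some $k'\ge k$, and $\|u_i-u_i^{M_k}\|\le\sum_{j=k}^{k'-1}\varepsilon_j\le\bar\varepsilon_k$. With $k=1$ this shows that $(u_i)$ is bounded. It is null, because $\mathcal U\text{-}\lim_i|w_m^*(u_i)|\le\|w_m^*\|\bar\varepsilon_k$ for all $k$. So $x'=x+u$ is admissible, and by (a) and Claim 1, $A_{M_k}(x')\le A_{M_k}(x+u^{M_k})+\bar\varepsilon_k\le C_2\varphi_{M_k}+\bar\varepsilon_k\to0$. $\square$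

From now on $(x_i)$ denotes an admissible sequence as in Claim 2, $(M_k)$ the corresponding integers, and $R_x=\sup_i\|x_i\|$.

## 7. Good sets, bad sets, and $M$ threads

Fix $\delta>0$ and put
$$K=\lambda(1+B)\Big(1+\frac1c\Big)+\delta.$$
Call a finite $t\subset\mathbb N$ *good* if $\|\sum_{i\in t}a_ix_i\|\le K\|\sum_{i\in t}a_ie_i\|$ for all scalars $(a_i)_{i\in t}$, and *bad* otherwise. Subsets of good sets are good (put the other coefficients equal to $0$), and $\emptyset$ is good. If some infinite $L$ has all its finite subsets good, then $Te_i=x_i$ ($i\in L$) extends to a bounded operator on $[e_i]_{i\in L}$ with $\|T\|\le K$ and $qT=\mathrm{id}$, and Theorem A is proved, with its quantitative form.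

**Singletons by hand.** Let us see that $\{i\}$ cannot be bad for $\mathcal U$-almost all $i$; the general argument has the same shape. Suppose $\|x_i\|>K$ for $\mathcal U$-almost all $i$. Let $g_i$ be a lift of $e_i$ with $\|g_i\|\le\lambda$, let $G$ be the weak\* limit of $(g_i)$ along $\mathcal U$, $b=\pi G$, and $\beta_i=g_i-x_i\in W$. Then $\|b\|\le B\lambda$, and $\beta_i-b$ is null, because $w_m^*(\beta_i)=f_m(g_i)-f_m(x_i)\to G(f_m)=w_m^*(b)$. Choose $M=M_k$ and $\eta>0$ with $A_M(x)+\eta\le c\delta/4$. By Lemma 3 (with $M$ one-step runs and $\varepsilon=c\delta/4$) and (U2) there are $i_1<\dots<i_M$ with $\|x_{i_s}\|>K$ and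
$$c\sum_{s\le M}\|\beta_{i_s}-b\|-\tfrac{c\delta}4\le\Big\|\sum_sg_{i_s}-\sum_sx_{i_s}-Mb\Big\|\le M\lambda+\tfrac{c\delta}4M+MB\lambda.$$
So $\|\beta_{i_s}-b\|\le c^{-1}\lambda(1+B)+\frac\delta2$ for some $s$, and $\|x_{i_s}\|\le\|g_{i_s}\|+\|b\|+\|\beta_{i_s}-b\|\le\lambda(1+B)(1+\frac1c)+\frac\delta2<K$, a contradiction. Three things were used: short lifts, null increments, and the smallness of $\sum_sx_{i_s}$ compared with $M$.

**Step 1: the tree of minimal failures.** *We set up the proof by contradiction so that Lemma 2 applies.* Suppose that no infinite $L$ has all its finite subsets good. Let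
$$\mathcal T=\{\emptyset\}\cup\{t\ne\emptyset:\ t\setminus\{\max t\}\text{ is good}\}.$$
It is closed under initial segments, since all proper initial segments of $t\in\mathcal T$ are good, and so are their subsets. If $t\in\mathcal T$ is good, all $t^\frown i$ with $i>\max t$ are in $\mathcal T$; if $t$ is bad, none is. If all finite initial segments of an infinite $L$ were in $\mathcal T$, they would all be good, hence so would be all finite subsets of $L$, contrary to assumption. So $\mathcal T$ is a tree whose terminal elements are exactly its bad elements.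

For bad $t\in\mathcal T$ fix $a^t$ with
$$\Big\|\sum_{i\in t}a_i^te_i\Big\|=1,\qquad\|z(t)\|=\Big\|\sum_{i\in t}a_i^tx_i\Big\|>K$$
(a violating combination has some nonzero coefficient, so it can be normalized), and a lift $g(t)$ of $\sum_{i\in t}a_i^te_i$ with $\|g(t)\|\le\lambda$. Since interval projections have norm $\le2D$, $|a_i^t|\le2D$. Let $\beta$ be given by Lemma 2 with $R=\lambda$; so $\|\beta(\emptyset)\|\le B\lambda$.

**Step 2: many threads have a large sum.** *This is the singleton computation for bad sets that are built simultaneously.*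

**Lemma 4.** Suppose $t_1,\dots,t_M\in\mathcal T$ are bad and are obtained from $M$ copies of $\emptyset$ ("threads") by a process which at each step extends one thread, good at that moment, by an index larger than all used before. Suppose the steps split into at most $n'$ runs (a run consists of consecutive steps extending the same thread), with $n'$ known beforehand. Suppose also that the indices are restricted as in Lemma 3 with $n=n'$, $\varepsilon=c\delta/4$ and $d_k(i)=\beta(t^\frown i)-\beta(t)$, where $t$ is the thread extended at step $k$. Then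
$$\Big\|\sum_{s\le M}z(t_s)\Big\|>\frac{c\delta}4M. \tag{7}$$

*Proof.* Telescoping along each thread, $\sum_k\Delta_k=\sum_s(\beta(t_s)-\beta(\emptyset))$, and $\|\beta(t_s)-\beta(\emptyset)\|$ is at most the sum of the norms of the run-sums belonging to thread $s$. Moreover $\beta(t_s)=g(t_s)-z(t_s)$, since $t_s$ is terminal. If (7) fails, then (3) gives
$$c\sum_s\|\beta(t_s)-\beta(\emptyset)\|-\tfrac{c\delta}4\le\Big\|\sum_sg(t_s)-\sum_sz(t_s)-M\beta(\emptyset)\Big\|\le M\lambda+\tfrac{c\delta}4M+MB\lambda.$$
So for some $s$, $\|\beta(t_s)-\beta(\emptyset)\|\le c^{-1}\lambda(1+B)+\frac\delta4+\frac\delta{4M}\le c^{-1}\lambda(1+B)+\frac\delta2$. Then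
$$K<\|z(t_s)\|\le\|g(t_s)\|+\|\beta(t_s)\|\le\lambda+B\lambda+c^{-1}\lambda(1+B)+\tfrac\delta2<K,$$
a contradiction. $\square$

So it suffices to construct such threads with $\|\sum_sz(t_s)\|\le\frac{c\delta}4M$. The two constraints pull against each other: the number of runs must be bounded in advance, and the sum of the $z(t_s)$ must be controlled although the $t_s$ are bad.

## 8. The rank of a good set, and the case of finite rank

**Definition.** Define $r$ on $\mathcal T$ by recursion: $r(t)=-1$ if $t$ is bad, and for good $t$ let $r(t)$ be the least ordinal $\xi\ge0$ with $\{i:r(t^\frown i)<\xi\}\in\mathcal U$. Here $-1$ counts as less than every ordinal.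

For good $t$ this gives at once:

* (R1) $\forall^{\mathcal U}i$: $r(t^\frown i)<r(t)$.
* (R2) For every ordinal $0\le\xi<r(t)$, $\forall^{\mathcal U}i$: $r(t^\frown i)\ge\xi$. By minimality $\{i:r(t^\frown i)<\xi\}\notin\mathcal U$, so the complement is in $\mathcal U$.

**Example 2.** To get a feeling for ranks, forget $X$ and declare by hand which sets are good. If $t$ is good exactly when $|t|\le n-1$, then $r(t)=n-1-|t|$ for good $t$, and $r(\emptyset)=n-1$. If $t\neq\emptyset$ is good exactly when $|t|\le\min t$ (a family closed under subsets), then a good $t\ne\emptyset$ has rank $\min t-|t|$. So $r(\{i\})=i-1$ and $r(\emptyset)=\omega$.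

Let $\alpha=r(\emptyset)\ge0$.

**Case 1: $\alpha<\omega$.** *Here generic sets of a fixed size $n$ are bad. No large set of generic indices is good, so we use the small averages instead.* Let $n=\alpha+1$. If $t$ is good of finite rank, then $\forall^{\mathcal U}i$: $r(t^\frown i)=r(t)-1$. This is (R1) together with (R2) for $\xi=r(t)-1$ if $r(t)\ge1$, and (R1) alone if $r(t)=0$. So generically $t=\{i_1<\dots<i_n\}$ is a bad element of $\mathcal T$ whose proper initial segments are good.

Let $\alpha_l$ be the iterated limit of $a^t_{i_l}$, $1\le l\le n$ (the function being defined generically, and set to $0$ elsewhere). Then $|\alpha_l|\le2D$, and by (U2), for any given $\eta>0$, generically $|a^t_{i_l}-\alpha_l|\le\eta$ for all $l$. Choose first $\eta>0$ and then $M=M_k$, by Claim 2, such that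
$$n\big(2D(A_M(x)+\eta)+\eta R_x\big)\le\frac{c\delta}4.$$

Run $M$ threads in rounds $l=1,\dots,n$; in round $l$ extend threads $1,\dots,M$ in this order by one index $i_{s,l}$ each, larger than all earlier indices. There are at most $nM$ runs. Besides the restrictions of Lemma 3 with $n'=nM$ we guarantee, by (U1)–(U4), that

* each $t_s=\{i_{s,1},\dots,i_{s,n}\}$ is a bad element of $\mathcal T$ with good proper initial segments (so each thread is good whenever it is extended);
* $|a^{t_s}_{i_{s,l}}-\alpha_l|\le\eta$ for all $s,l$;
* $\|\sum_{s\le M}x_{i_{s,l}}\|\le M(A_M(x)+\eta)$ for each $l$.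

The first two are generic properties of the subtuples $(i_{s,1},\dots,i_{s,n})$, the third of the subtuples $(i_{1,l},\dots,i_{M,l})$; all these subtuples are chosen in increasing order. Now
$$\Big\|\sum_sz(t_s)\Big\|\le\sum_{l=1}^n\Big\|\sum_sa^{t_s}_{i_{s,l}}x_{i_{s,l}}\Big\|\le\sum_{l=1}^n\Big(|\alpha_l|\Big\|\sum_sx_{i_{s,l}}\Big\|+M\eta R_x\Big)\le n\big(2DM(A_M(x)+\eta)+M\eta R_x\big)\le\frac{c\delta}4M,$$
which contradicts (7).

## 9. Infinite rank: keeping each round good

**Case 2: $\alpha\ge\omega$.** *Now the lengths of the threads cannot be bounded in advance, so rounds with one index per thread are not available: they would give too many runs. But there is room: we divide the descent of each thread from rank $\alpha$ to rank $-1$ into $n$ rounds, in each of which it descends through less than a fixed ordinal $\Gamma\le\alpha$, and the total descent of all $M$ threads in one round is again less than $\Gamma$. So a set that starts as $\emptyset$, of rank $\alpha\ge\Gamma$, can absorb all the indices of a round and stay good.*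

**Step 1: the choice of $\Gamma$, $n$, $M$.** Let $\gamma\ge1$ satisfy $\omega^\gamma\le\alpha<\omega^{\gamma+1}$, put $\Gamma=\omega^\gamma$, and let $n\in\mathbb N$ satisfy $\alpha<\Gamma\cdot n$. Such $\gamma$ and $n$ exist by the Cantor normal form. Recall that $\Gamma$ is a limit ordinal and that finite sums of ordinals $<\Gamma$ are $<\Gamma$. Choose $M$ with
$$2DnK\varphi(M)\le\frac{c\delta}4M. \tag{8}$$

**Step 2: the rounds.** Build threads $t_1,\dots,t_M$, initially $\emptyset$, in rounds $l=n-1,n-2,\dots,0$. At the start of round $l$ all threads satisfy $r(t_s)<\Gamma(l+1)$; this is true for $l=n-1$, as $r(\emptyset)=\alpha<\Gamma n$. In round $l$ process $s=1,\dots,M$ in this order: extend $t_s$ until $r(t_s)<\Gamma l$, and do nothing if this already holds. All indices obey the restrictions of Lemma 3 with $n'=nM$, exceed all earlier ones, and are chosen in accordance with (R1). So ranks along a thread strictly decrease, and each thread needs finitely many steps per round. The steps of one thread in one round form a run, so there are at most $nM$ runs. After round $0$ all threads have rank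 $<0$, i.e. they are bad.

**Step 3: the indices of a round form a good set.** *This is the point at which the circularity of Section 3 is broken.* Let $V$ be the set of indices used so far in the current round, $V=\emptyset$ at its start. At the start of round $l$: if $r(t_s)\ge\Gamma l$, write $r(t_s)=\Gamma l+\rho_s$; since $r(t_s)<\Gamma l+\Gamma$, we have $\rho_s<\Gamma$. Put $\tau_s=\rho_s+1<\Gamma$. If $r(t_s)<\Gamma l$, put $\tau_s=0$. For $0\le s\le M$ let
$$\sigma_s=\tau_M+\tau_{M-1}+\dots+\tau_{s+1}\quad\text{(in this order)},\qquad\sigma_M=0,$$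
so $\sigma_{s-1}=\sigma_s+\tau_s$ and $\sigma_0<\Gamma$. This is the rank $V$ needs in reserve for the threads still to come. While thread $s$ is being processed, with current rank $r(t_s)=\Gamma l+\rho$, we maintain
$$r(V)\ge\sigma_s+\rho+1, \tag{9}$$
and when thread $s$ is finished, $r(V)\ge\sigma_s$.

* *Start of the round.* $r(\emptyset)=\alpha\ge\Gamma>\sigma_0$.
* *Thread $s$ is reached.* We have $r(V)\ge\sigma_{s-1}=\sigma_s+\tau_s$. If $\tau_s\ne0$, then $\tau_s=\rho_s+1$ and this is (9) with $\rho=\rho_s$. If $\tau_s=0$, nothing is done, and $r(V)\ge\sigma_s$.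
* *One extension of thread $s$.* The set $t_s$ is good since $r(t_s)\ge\Gamma l\ge0$, and $V$ is good by (9). By (R1), $r(t_s^\frown i)<\Gamma l+\rho$ for $\mathcal U$-almost all $i$. By (R2) for $V$ with $\xi=\sigma_s+\rho<r(V)$, $r(V^\frown i)\ge\sigma_s+\rho$ for $\mathcal U$-almost all $i$. Choose $i$ satisfying both and all other restrictions. If $r(t_s^\frown i)<\Gamma l$, the thread is finished, and $r(V^\frown i)\ge\sigma_s$. Otherwise $r(t_s^\frown i)=\Gamma l+\rho'$ with $\rho'<\rho$, and $r(V^\frown i)\ge\sigma_s+\rho\ge\sigma_s+\rho'+1$, so (9) persists.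

At the end of round $l$ we get $r(V)\ge\sigma_M=0$. So the set $V_l$ of all indices used in round $l$ is good.

**Example 3.** Let $\alpha=\omega$, so $\Gamma=\omega$ and $n=2$. In round $1$ every thread has rank $\omega=\Gamma\cdot1+0$, so $\tau_s=1$, $\sigma_s=M-s$, and each thread takes one index. After $s$ steps $V$ has rank at least $M-s$, which is possible because $r(\emptyset)=\omega\ge M$. In round $0$ the threads have finite ranks $k_s$, and $\tau_s=k_s+1$ (with $\tau_s=0$ if $k_s=-1$). The reserve needed is the finite number $\sigma_0=\sum_s(k_s+1)$, and again $V$ starts from $\emptyset$ with rank $\omega$. Each step costs $V$ at most as much as the ordinal budget allows.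

**Step 4: the sum of the threads is small.** *Goodness of $V_l$ transfers the estimate by $\varphi$ from $Z$ to $X$, round by round.* Let $t_{s,l}$ be the part of $t_s$ added in round $l$. Then $t_s$ is the union of its successive segments $t_{s,n-1}<\dots<t_{s,0}$ (some possibly empty), $V_l=\bigcup_st_{s,l}$, and $t_{1,l}<\dots<t_{M,l}$. The vectors
$$v_{s,l}=\sum_{i\in t_{s,l}}a_i^{t_s}e_i$$
are interval projections of the norm-one vectors $\sum_{i\in t_s}a_i^{t_s}e_i$, so $\|v_{s,l}\|\le2D$; for fixed $l$ they are successive. Hence $\|\sum_sv_{s,l}\|\le2D\varphi(M)$. Since $V_l$ is good, (8) gives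
$$\Big\|\sum_sz(t_s)\Big\|\le\sum_{l=0}^{n-1}\Big\|\sum_s\sum_{i\in t_{s,l}}a_i^{t_s}x_i\Big\|\le\sum_{l=0}^{n-1}K\Big\|\sum_sv_{s,l}\Big\|\le2DnK\varphi(M)\le\frac{c\delta}4M.$$
This contradicts (7).

Both cases are impossible. So there is an infinite $L$ with all finite subsets good, and Theorem A is proved. $\blacksquare$

## 10. Quotients containing $c_0$, $\ell_p$ or a superreflexive subspace

Theorem A only asks that $Z$ contain a normalized basic sequence with $\varphi(M)/M\to0$. If $Z$ contains an isomorphic copy of $c_0$ or of $\ell_p$, $1<p<\infty$, the normalized images of the unit vectors form such a sequence. The same holds if $Z$ contains an infinite-dimensional superreflexive subspace $S$, because every normalized basic sequence in $S$ satisfies $\varphi(M)/M\to0$, and $S$ contains a normalized basic sequence. So no twisted sum of $AD$, or of any space with an asymptotic $\ell_1$ basis, with such a $Z$ is HI.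

*Proof of the statement on $S$.* Let $(e_i)$ be a normalized basic sequence in $S$ with basis constant $D$. The function $\varphi$ is subadditive, so $\varphi(M)/M$ converges to its infimum. If it does not tend to $0$, there is $\eta>0$ with $\varphi(M)>\eta M$ for all $M$. Take blocks $v_1<\dots<v_M$ in the unit ball and a norm-one functional $f$ with $\operatorname{Re}f(\sum_sv_s)>\eta M$. If $k$ of the $v_s$ satisfy $\operatorname{Re}f(v_s)\ge\eta/2$, then $\eta M<k+M\eta/2$, so $k>\eta M/2$. Hence for each $N$ there are successive blocks $y_1<\dots<y_N$ in the unit ball all of whose convex combinations have norm $\ge\eta/2$.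

Let $k<N$, $a\in\operatorname{conv}\{y_s\}_{s\le k}$ and $b\in\operatorname{conv}\{y_s\}_{k<s\le N}$. A basis projection of norm $\le D$ maps $a-b$ to $a$, so $\|a-b\|\ge\|a\|/D\ge\eta/(2D)$. Taking these families for all $N$, an ultrapower of $S$ contains a bounded sequence $(\tilde y_s)_{s\ge1}$ with
$$\operatorname{dist}\big(\operatorname{conv}\{\tilde y_s\}_{s\le k},\operatorname{conv}\{\tilde y_s\}_{s>k}\big)\ge\frac\eta{2D}\quad\text{for all }k.$$
If the ultrapower were reflexive, a subsequence of $(\tilde y_s)$ would converge weakly to some $y$. By Mazur's theorem some $a\in\operatorname{conv}\{\tilde y_s\}_{s\le k}$, with $k$ large, satisfies $\|a-y\|<\eta/(8D)$, and some $b\in\operatorname{conv}\{\tilde y_s\}_{s>k}$ satisfies $\|b-y\|<\eta/(8D)$. Then $\|a-b\|<\eta/(4D)$, a contradiction. So the ultrapower is not reflexive, contradicting the superreflexivity of $S$. $\square$
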